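# A gap above $\arccos\frac13$ for the Bloch radius of rational functions

## 1. Möbius maps and empty discs

Let $S^2\subset\mathbb R^3$ be the unit sphere, identified with the Riemann sphere. Write $z\cdot w$ for the scalar product and $D(p,r)$ for the open spherical disc with center $p$ and spherical radius $r$. A non-constant rational function is a holomorphic map $f:X\to S^2$, where $X=\hat{\mathbb C}$. We ask how large a disc on the target sphere must be available on which $f$ has a holomorphic inverse.

**Definition.** Let $P\subset X$ be finite, possibly empty. $B(f;P)$ is the supremum of the radii $r$ of discs $D(p,r)$ that carry a holomorphic $g:D(p,r)\to X\setminus P$ with $f\circ g=\mathrm{id}$. Such a $g$ is called a *branch* (of $f^{-1}$). The points of $P$ are called *exempted*.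

For $P=\{\infty\}$ this is the Bloch radius $B(f)$ of $f$ as a meromorphic function in $\mathbb C$. For $P=\emptyset$ it is the Bloch radius of $f$ on the whole sphere.

*Example.* Let $f(z)=z^d$, $d\ge2$, $P=\emptyset$. A disc of radius $>\pi/2$ contains one of the antipodal points $0,\infty$. The only preimage of that point is critical, and a branch never takes a critical value of the variable, because $f\circ g=\mathrm{id}$ forces $f'(g)\,g'=1$. So $B\le\pi/2$. A disc of radius $\pi/2$ centered on the equator misses $0$ and $\infty$ and is simply connected, and $f$ is a covering over $S^2\setminus\{0,\infty\}$; so a branch exists there, and $B=\pi/2$.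

The easy case is degree one. If $f$ is a Möbius map, the only candidate for a branch on $D(p,r)$ is the restriction of $f^{-1}$, and it avoids $P$ exactly when $D(p,r)$ misses $f(P)$. So $B(f;P)$ is the radius of the largest open disc that misses the finite set $f(P)$. Put
$$b_0=\arccos\tfrac13\approx70^\circ30',\qquad \tan^2\frac{b_0}2=\frac{1-\frac13}{1+\frac13}=\frac12 .$$

**Proposition 1.** Let $f$ be a Möbius map. If $|P|\le3$, then $B(f;P)\ge\pi/2$. If $|P|=4$, then $B(f;P)\ge b_0$, with equality when $f(P)$ is the vertex set of a regular tetrahedron.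

*Proof.* If $|P|\le3$, then $f(P)$ lies in some plane $\{z\cdot u=h\}$ with $|u|=1$; changing the sign of $u$ we may take $h\le0$. Then $D(u,\pi/2)=\{z\in S^2:z\cdot u>0\}$ misses $f(P)$.

Let $f(P)=\{q_1,\dots,q_4\}$. If these points lie in a closed hemisphere, the opposite open hemisphere misses them and $B\ge\pi/2>b_0$. Otherwise $0$ is an interior point of their convex hull, which is a tetrahedron, so $0=\sum\lambda_jq_j$ with $\lambda_j>0$ and $\sum\lambda_j=1$. Some $\lambda_i$ is at most $\frac14$. Let $n$ be the vector with $n\cdot q_j=1$ for $j\ne i$. Applying $n\cdot$ to $0=\sum\lambda_jq_j$ gives $n\cdot q_i=-(1-\lambda_i)/\lambda_i\le-3$, so $|n|\ge3$. The disc $\{z\in S^2:z\cdot n>1\}$ misses all $q_j$, and its radius $r$ satisfies $\cos r=1/|n|\le\frac13$. So $B\ge b_0$.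

Now let the $q_j$ be the vertices of a regular tetrahedron: $q_i\cdot q_j=-\frac13$ for $i\neq j$ and $\sum q_j=0$. For each $j$, $\sum_i(q_i\cdot q_j)q_i=q_j-\frac13\sum_{i\ne j}q_i=\frac43q_j$; since the $q_j$ span $\mathbb R^3$, it follows that $\sum_i(z\cdot q_i)^2=\frac43$ for every unit $z$. Put $a_i=z\cdot q_i\ge-1$ and $m=\max a_i$. Then
$$0\le\sum_i(m-a_i)(a_i+1)=4m+(m-1)\sum_ia_i-\sum_ia_i^2=4m-\tfrac43 ,$$
so $m\ge\frac13$. Every point of $S^2$ is within $b_0$ of some $q_i$, and no disc of radius $>b_0$ misses them. $\square$

What changes in general? Discs now live on $X$, not on $S^2$: the same disc of $S^2$ may carry a branch on one sheet and not on another, so there is no convex hull to work with. The obstacles to a branch are the critical points as well as the points of $P$, and there is no bound on their number. The trick "some $\lambda_i$ is at most $\frac14$" is lost. Something local must take its place.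

## 2. The theorem for at most three exempted points

The text "Project Summary" (http://www.math.purdue.edu/~eremenko/dvi/nsf2000.pdf) records as known that $B(f)\ge b_0$ for every non-constant meromorphic function in $\mathbb C$. Let $B_0=\inf B(f)$ over the non-constant rational functions. Then $B_0\ge b_0$, and that text asks whether $B_0=b_0$. The answer is no.

**Theorem.** Let $f:X\to S^2$ be a non-constant rational function and $P\subset X$ finite.

1. If $|P|\le3$, then $\tan^2\big(B(f;P)/2\big)>\frac12+\eta_0$ with $\eta_0=e^{-1470020}$. Hence $B(f;P)>b_0+\eta_0/2$. In particular $B_0>b_0$.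
2. The number $3$ is sharp: if $|P|=4$, then $B(f;P)\ge b_0$, with equality for $f=\mathrm{id}$ and $P$ the vertices of a regular tetrahedron.
3. $B_0\le\arccos\big(\tan(\pi/10)/\sqrt3\big)\approx79.2^\circ$.

Both readings of the question ($P=\{\infty\}$ and $P=\emptyset$) are covered, and
$$b_0+\tfrac12e^{-1470020}\le B_0\le\arccos\big(\tan(\pi/10)/\sqrt3\big).$$
The exact value of $B_0$ is not determined here.

In part 1 the second sentence follows from the first. As long as $\tan^2\frac R2\le0.6$, we have $\frac{d}{dR}\tan^2\frac R2=\tan\frac R2\sec^2\frac R2<2$. Starting from $\tan^2\frac{b_0}2=\frac12$, this gives $\tan^2\frac R2\le\frac12+\eta_0$ for $R=b_0+\frac{\eta_0}2$. So $\tan^2\frac B2>\frac12+\eta_0$ forces $B>R$.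

The plan: cut $X$ into triangles that $f$ maps isometrically to spherical triangles with circumradius $\le B$; bound the angle sum of such a triangle; compare with the total angle, which is known from Euler's formula.

**Notation and recalled facts.** $\mathrm{Crit}(f)$ is the set of critical points, $m_v$ is the local degree of $f$ at $v$, and
$$V=\mathrm{Crit}(f)\cup P .$$
For $q\in S^2$ and small $\epsilon$, the components of $f^{-1}(D(q,\epsilon))$ are small disjoint neighborhoods of the points of $f^{-1}(q)$, one for each, and on the one around $v$ the map $f$ is $m_v$-to-one away from $v$. The spherical metric pulled back by $f$ makes $f$ a local isometry off $\mathrm{Crit}(f)$, and the total angle at $v$ is $2\pi m_v$. For a finite $C\subset\mathbb R^3$, $\mathrm{cone}(C)$ is the set of combinations of $C$ with non-negative coefficients; it is closed and convex.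

A branch avoids $\mathrm{Crit}(f)$, so a branch avoiding $P$ avoids $V$. Two branches on a connected open set that agree at one point agree everywhere: the set where they agree is closed, and it is open because $f$ is injective near a non-critical point.

## 3. Maximal discs and the polygons inscribed in them

Write $B=B(f;P)$. **From here to the end of Section 4, assume $B<\pi/2$.**

For $x\in X\setminus V$ put $p=f(x)$. Let $r(x)>0$ be the largest $r$ such that a branch $g_x$ with $g_x(p)=x$, avoiding $V$, exists on $D(p,r)$; it exists because branches on increasing discs fit together. Put $D_x=D(p,r(x))$. Then $B=\sup_xr(x)$, so $r(x)\le B<\pi/2$. With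
$$n_x=\frac p{\cos r(x)}\qquad\text{we have}\qquad D_x=\{z\in S^2:z\cdot n_x>1\}.\tag{1}$$
If $z,z'$ lie in the closed disc and one of them in $D_x$, then a point $h=(1-s)z+sz'$, $0<s<1$, has $h\cdot n_x>1$ and $|h|\le1$, so $h/|h|\in D_x$. Thus discs of radius $<\pi/2$ are convex, a segment from a point of the disc to a boundary point lies in the disc up to its end, and intersections of such discs are convex, hence connected.

**Step 1. Boundary values.** *We want corners in $V$, so we must be able to speak of $g_x$ on $\partial D_x$.* Write $g=g_x$. Let $q\in\partial D_x$. For small $\epsilon$ the set $g(D_x\cap D(q,\epsilon))$ is connected, so it lies in one component of $f^{-1}(D(q,\epsilon))$; as $\epsilon\to0$ these components shrink to one point of $f^{-1}(q)$, which we call $\bar g(q)$. For $q'\in\partial D_x\cap D(q,\epsilon)$ the point $\bar g(q')$ lies in the closure of the same component, so $\bar g:\overline{D_x}\to X$ is continuous. Also $f\circ\bar g=\mathrm{id}$, so $\bar g$ is injective. Put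
$$C_x=\{q\in\partial D_x:\bar g(q)\in V\},$$
a finite set.

**Step 2. Extension away from $C_x$.** *We show that only the points of $C_x$ stop the disc from growing.* Let $K\subset\partial D_x\setminus C_x$ be compact. Claim: $g$ extends as a branch avoiding $V$ to $D_x\cup U$, with $U$ a neighborhood of $K$.

The function $r(\cdot)$ is bounded below by a positive number on compact subsets of $X\setminus V$: on the open set $g_{x'}(D(f(x'),r(x')/2))$ it is at least $r(x')/2$, by restricting $g_{x'}$. So there is $\epsilon>0$ such that for each $z\in K$ a branch $h_z$ with $h_z(z)=\bar g(z)$, avoiding $V$, exists on $D(z,2\epsilon)$, and $2\epsilon<\pi/2$. Since $f$ is injective near $\bar g(z)$, $h_z=g$ at points of $D_x$ near $z$, hence on the connected set $D(z,2\epsilon)\cap D_x$. If $D(z,\epsilon)\cap D(z',\epsilon)\ne\emptyset$, then $z'\in D(z,2\epsilon)\cap D(z',2\epsilon)$, which is connected; both $h_z$ and $h_{z'}$ equal $g$ at points of $D_x$ near $z'$, so they agree. Take $U=\bigcup_{z\in K}D(z,\epsilon)$.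

In particular $C_x\ne\emptyset$: otherwise $K=\partial D_x$ is allowed, and $D_x\cup U$ contains a larger concentric disc.

**Step 3. The polygons.** Let
$$H_x=S^2\cap\mathrm{cone}(C_x),\qquad Q_x=\bar g_x(H_x).$$
$H_x$ is the radial projection of the convex hull of $C_x$, which is inscribed in the circle $\partial D_x$ of the plane $z\cdot n_x=1$. A point $h$ of the hull outside $C_x$ is a proper convex combination of unit vectors, so $|h|<1$, while $h\cdot n_x=1$; its projection satisfies $\frac h{|h|}\cdot n_x>1$. So $H_x\setminus C_x\subset D_x$, and $Q_x$ meets $V$ exactly in $\bar g_x(C_x)$.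

*Degree one.* For $f=\mathrm{id}$, the disc $\{z\cdot n>1\}$ misses $P$ if and only if $q\cdot n\le1$ for all $q\in P$. To find the polygon over a point $y$ one maximizes the linear function $y\cdot n$ under these linear constraints; at a maximum, $y$ is a non-negative combination of the $q$ with $q\cdot n=1$. The next step does the same on $X$.

**Step 4. Every $y\in X\setminus V$ lies in some $Q_x$ with $|C_x|\ge2$.** *This is the covering statement.* Let
$$E_y=\{x\in X\setminus V:y\in\bar g_x(\overline{D_x})\}\ni y,\qquad \Phi(x)=f(y)\cdot n_x\ \ (x\in E_y),\qquad M=\sup_{E_y}\Phi .$$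
For $x\in E_y$ we have $\bar g_x(f(y))=y$, because $f\circ\bar g_x=\mathrm{id}$. Moreover $\Phi(x)\le1/\cos r(x)\le1/\cos B$, so $M<\infty$, and $M\ge\Phi(y)=1/\cos r(y)>1$.

*$M$ is attained.* Take $x_k\in E_y$ with $\Phi(x_k)\to M$, $f(x_k)\to p$, $r(x_k)\to r\le B$; here $r>0$ since $1/\cos r(x_k)\ge\Phi(x_k)\to M>1$. As $f(y)\cdot p/\cos r=M>1$, we have $f(y)\in D(p,r)$, and for large $k$ also $f(y)\in D_{x_k}$ and $g_{x_k}(f(y))=y$. So the $g_{x_k}$ agree on $D_{x_k}\cap D_{x_l}$, which is connected and contains $f(y)$. Every compact subset of $D(p,r)$ lies in $D_{x_k}$ for large $k$, so together they define a branch $g$ on $D(p,r)$ avoiding $V$, with $g(f(y))=y$. For $x=g(p)$ we get $r(x)\ge r$, $x\in E_y$ and $\Phi(x)=f(y)\cdot p/\cos r(x)\ge f(y)\cdot p/\cos r=M$.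

*At a maximum $x$, $f(y)\in H_x$.* Write $n=n_x$, $g=g_x$, $p=f(x)$. Since $\Phi(x)=M>1$, $f(y)\in D_x$. Suppose $f(y)\notin\mathrm{cone}(C_x)$. By separation there is $w$ with $w\cdot f(y)>0\ge w\cdot q$ for all $q\in C_x$. Since $p\cdot q=\cos r(x)>0$, replacing $w$ by $w-\epsilon p$ with small $\epsilon>0$ gives $w\cdot q<0<w\cdot f(y)$. Let $N$ be a union of small open discs about the points of $C_x$ on which $z\cdot w<0$. By Step 2 with $K=\partial D_x\setminus N$ there is an extension $G$ of $g$ to $D_x\cup U$, with $U$ an open neighborhood of $K$. For small $\tau>0$ tilt the disc: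
$$n'=n+\tau w,\qquad D'=\{z\in S^2:z\cdot n'>1\},$$
a disc with center $p'=n'/|n'|$ and radius $r'$, where $\cos r'=1/|n'|$.

* If $z\in D'\cap N$, then $z\cdot n=z\cdot n'-\tau z\cdot w>1$, so $z\in D_x$.
* If $z\in D'\setminus N$, then $z\cdot n>1-\tau|w|$. The compact sets $\{z\cdot n\ge1-\tau|w|\}\setminus N$ decrease, as $\tau\to0$, to $\{z\cdot n\ge1\}\setminus N$, which lies in the open set $D_x\cup U$. So $z\in D_x\cup U$ for small $\tau$.

Hence $G$ is a branch on $D'$ avoiding $V$. Put $x'=G(p')$; then $r(x')\ge r'$. Also $f(y)\cdot n'>f(y)\cdot n>1$, so $f(y)\in D_x\cap D'$ and $G(f(y))=y$; since $g_{x'}=G$ on $D'$, $x'\in E_y$. But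
$$\Phi(x')=\frac{f(y)\cdot p'}{\cos r(x')}\ge\frac{f(y)\cdot p'}{\cos r'}=f(y)\cdot n'>\Phi(x)=M,$$
a contradiction. So $f(y)\in H_x$ and $y=\bar g_x(f(y))\in Q_x$. If $|C_x|=1$, then $H_x=C_x\subset\partial D_x$, while $f(y)\in D_x$; so $|C_x|\ge2$.

## 4. A triangulation with vertex set $V$

**Step 1. The polygons with $|C_x|\ge3$ are finitely many and cover $X$.** *This turns the covering into a finite object.* Three distinct points of $C_x$ lie on a circle in the plane $z\cdot n_x=1$, which misses $0$, so they are linearly independent and determine $n_x$. As $C_x\subset f(V)$, only finitely many $n_x$ occur, hence finitely many values $f(x)=n_x/|n_x|$, hence finitely many $x$. If $y$ is a point as in the previous step with $|C_x|=2$, then $f(y)$ lies on the finite union $\Gamma$ of great-circle arcs joining pairs of non-antipodal points of $f(V)$, and $f^{-1}(\Gamma)$ is nowhere dense. So the union of the polygons with $|C_x|\ge3$ is closed and dense, hence equal to $X$. In particular such polygons exist. From now on "polygon" means such a $Q_x$.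

**Step 2. Two polygons meet only along whole edges or in $V$.** Let $Q_1\ne Q_2$ come from $x_1\ne x_2$ (indices $1,2$ for $D,g,n,C,H$), and let $y\in Q_1\cap Q_2\setminus V$. Then $f(y)\in H_i\setminus C_i\subset D_i$ for both $i$, and $g_1(f(y))=y=g_2(f(y))$, so $g_1=g_2$ on $D_1\cap D_2$. Every $q\in\overline{D_1}\cap\overline{D_2}$ is the end of a segment from $f(y)$ lying otherwise in $D_1\cap D_2$; by continuity $\bar g_1=\bar g_2$ on $\overline{D_1}\cap\overline{D_2}$. If $n_1=n_2$, then $D_1=D_2$, $g_1=g_2$ and $x_1=x_2$, which is excluded. So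
$$L(z)=(n_1-n_2)\cdot z\not\equiv0 .$$
If some $q\in C_1$ were in $D_2$, then $\bar g_1(q)=g_2(q)\notin V$, a contradiction. So $q\cdot n_2\le1=q\cdot n_1$ for $q\in C_1$, which means $L\ge0$ on $C_1$ and hence on $H_1$. In the same way $L\le0$ on $H_2$. Thus $L(f(y))=0$, and since $L$ is linear and $\not\equiv0$, $f(y)$ is interior to neither $H_1$ nor $H_2$.

So $f(y)$ lies on an open edge $(q,q')$ of $H_1$. As $L\ge0$ on this edge and $L$ vanishes inside it, $L(q)=L(q')=0$. So $q\cdot n_2=q\cdot n_1=1$, i.e. $q\in\partial D_2$, and $\bar g_2(q)=\bar g_1(q)\in V$; likewise for $q'$. Hence $q,q'\in C_2$. Since $L\le0$ on $H_2$, the set $H_2\cap\{L=0\}$ is a face of $H_2$ containing $q,q'$, and it contains no third point of $C_2$, because three points of $C_2$ are linearly independent. So it is the edge $[q,q']$. Thus $Q_1$ and $Q_2$ share the whole edge $\bar g_1([q,q'])=\bar g_2([q,q'])$, and $H_1,H_2$ lie on opposite sides of the great circle $L=0$.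

**Step 3. Each edge lies in exactly two polygons.** Let $y$ lie on an open edge of $Q_1$, and let $\delta\subset D_1$ be a small disc about $f(y)$. Since $\bar g_1$ is injective, a point of $g_1(\delta)$ is in $Q_1$ iff its $f$-image is in $H_1$. The points of $g_1(\delta)$ on the other side of the edge are covered by the finitely many other closed polygons, and they accumulate at $y$; so $y$ lies in a second polygon. If three polygons contained $y$, then by Step 2 each pair would share the edge through $y$, the same edge $[q,q']$ in all three $H_i$, and any two of the three would lie on opposite sides of the great circle through $q,q'$. There are only two sides.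

**Step 4. The decomposition and the angles.** By Steps 2 and 3 (and injectivity of each $\bar g_x$), open faces are pairwise disjoint, open edges are equal or disjoint, and open edges are disjoint from open faces. Every corner is in $V$. Conversely, each $v\in V$ is covered by some $Q_x$, and $Q_x\cap V=\bar g_x(C_x)$, so $v$ is a corner. So the polygons form a finite CW decomposition of $X$ with vertex set $V$. Closed polygons are embedded; a polygon has $v$ as a corner at most once, and the two ends of an edge are different.

*Angles at $v$.* Let $\Omega$ be the component of $f^{-1}(D(f(v),\epsilon))$ containing $v$, $\epsilon$ small. If $v=\bar g_x(q)$ with $q\in C_x$, then $Q_x\cap\Omega=\bar g_x(H_x\cap D(q,\epsilon))$: a point of $Q_x\cap\Omega$ is $\bar g_x(h)$ with $h\in D(q,\epsilon)$, and conversely the set on the right is connected and contains $v$. It is an isometric copy of a sector whose angle $\alpha$ is the angle of $H_x$ at $q$. These sectors fill $\Omega$ with disjoint interiors. The area of $\Omega$ in the pulled-back metric is $m_v$ times that of $D(f(v),\epsilon)$, and a sector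 of angle $\alpha$ has the fraction $\frac\alpha{2\pi}$ of the area of $D(f(v),\epsilon)$. So the angles at $v$ sum to $2\pi m_v$.

*Cyclic order at $v$.* Each edge at $v$ borders exactly two sectors at $v$, so the sectors form cycles; a punctured neighborhood of $v$ is connected, so there is one cycle.

**Step 5. Triangles.** Cut each polygon into triangles by diagonals from one corner. The outcome:

**(T)** *A triangulation of $X$ with vertex set $V$. Each closed triangle is embedded (three distinct vertices) and is mapped by $f$ isometrically onto the convex spherical triangle with vertices on a circle of some radius $R\le B<\pi/2$. The angles at $v$ sum to $2\pi m_v$. Each edge lies in exactly two triangles. The number of triangles is $F=2|V|-4$.*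

The last equation is Euler's formula $|V|-E+F=2$ with $3F=2E$. Multiple edges are allowed; there are no loops. Let $d_v$ be the number of triangles at $v$, which is also the number of edges at $v$; the edges at $v$ are cyclically ordered, and consecutive ones span a triangle.

*Example.* For $f=\mathrm{id}$ and $P$ the vertices of a regular tetrahedron, $V=P$, $m_v=1$, $d_v=3$, $F=4$, and each angle is $2\pi/3$.

## 5. Angle sums of inscribed triangles

The face of the regular tetrahedron has circumradius $b_0$ and angles $120^\circ$, with angle sum $2\pi$. We show that this triangle is extremal, with a quadratic stability term. For a triangle with angles $\alpha_i$ put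
$$a_i=\alpha_i-\tfrac{2\pi}3,\qquad|a|^2=\sum a_i^2,\qquad e=\sum a_i=\sum\alpha_i-2\pi .$$

**Lemma 1.** Let a spherical triangle be inscribed in a circle of radius $R<\pi/2$ with $\mu=\tan^2(R/2)\le\frac12+\eta$, $0\le\eta\le\frac1{10}$. Then
$$e\le10\eta-k|a|^2,\qquad k=\tfrac3{25\pi}.\tag{2}$$
If $\mu<\frac12$, then $e<0$.

*Proof.* **Step 1. Angles in terms of central angles.** Let the vertices be $A_1,A_2,A_3$ in counterclockwise order, and let $2\theta_i$ be the central angle of the arc between the other two vertices not containing $A_i$; $\theta_i\in(0,\pi)$, $\sum\theta_i=\pi$. Put $c=\cos R$. With the center of the circle at the north pole, let $A=(\sin R,0,c)$ and $Q=(\sin R\cos2\theta,\sin R\sin2\theta,c)$. The component of $Q$ along the counterclockwise tangent $(0,1,0)$ at $A$ is $2\sin R\sin\theta\cos\theta$; along the inward normal $(-c,0,\sin R)$ it is $c\sin R(1-\cos2\theta)=2c\sin R\sin^2\theta$. So the chord from $A$ to $Q$ makes with the tangent the angle $t=T(\theta)\in(0,\pi)$ for which $(\cos t,\sin t)$ is a positive multiple of $(\cos\theta,c\sin\theta)$. Thus $\cot t=\frac1c\cot\theta$,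 $T$ is increasing, and $T(\pi-\theta)=\pi-T(\theta)$.

Let $t_i=T(\theta_i)$. Seen from $A_1$, the vertices $A_2,A_3$ are at central angles $2\theta_3$ and $2(\theta_3+\theta_1)$. So
$$\alpha_1=T(\theta_3+\theta_1)-T(\theta_3)=T(\pi-\theta_2)-T(\theta_3)=\pi-t_2-t_3,$$
and cyclically. With $t_i=\frac\pi6+\tau_i$ we get $a_1=-(\tau_2+\tau_3)$ etc., so
$$e=-2\sum\tau_i,\qquad|a|^2\le4\sum\tau_i^2.\tag{3}$$

**Step 2. An explicit formula for $\theta-t$.** *The constraint is $\sum\theta_i=\pi$, so we need $\theta$ in terms of $t$.* We have $\theta=\arg(c\cos t+i\sin t)$, and since $\frac{1-c}{1+c}=\mu<1$,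
$$(c\cos t+i\sin t)e^{-it}=\tfrac{1+c}2-\tfrac{1-c}2e^{-2it}=\tfrac{1+c}2\big(1-\mu e^{-2it}\big).$$
Hence
$$\theta-t=\delta_\mu(2t),\qquad\delta_\mu(x)=\arctan\frac{\mu\sin x}{1-\mu\cos x};$$
both sides agree mod $2\pi$, and they differ by less than $\pi+\frac\pi2$.

**Step 3. Claim:** for $x\in[0,2\pi]$ and $\kappa=\frac3{50\pi}$,
$$\delta_\mu(x)\le\tfrac\pi6-\kappa\big(x-\tfrac\pi3\big)^2+\tfrac85\eta .\tag{4}$$

On $[\pi,2\pi]$, $\delta_\mu\le0$ and $\kappa(x-\frac\pi3)^2\le\frac3{50\pi}\cdot\frac{25\pi^2}9=\frac\pi6$.

On $[0,\pi]$ we compare with $\mu=\frac12$. Since $\delta_\mu(x)=\arg(1-\mu e^{-ix})$,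
$$\partial_\mu\delta_\mu=\frac{\sin x}{1-2\mu\cos x+\mu^2}\in\Big[0,\frac1{1-\mu^2}\Big],$$
because $2\mu\cos x+(1-\mu^2)\sin x\le\sqrt{4\mu^2+(1-\mu^2)^2}=1+\mu^2$. For $\frac12\le\mu\le0.6$ the upper bound is at most $\frac1{0.64}\le\frac85$. So $\delta_\mu\le\delta_{1/2}+\frac85\eta$, and it suffices to treat $\mu=\frac12$, $\eta=0$. Let $G=\frac\pi6-\delta_{1/2}$ and $y=x-\frac\pi3$. Then $G(\frac\pi3)=\frac\pi6-\arctan\frac{\sqrt3/4}{3/4}=0$. Also $\delta_\mu'(x)=\frac{\mu(\cos x-\mu)}{1-2\mu\cos x+\mu^2}$, so
$$G'(x)=\frac{1-2\cos x}{5-4\cos x}=\frac{4\sin\frac{x+\pi/3}2\,\sin\frac y2}{5-4\cos x}.$$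
Use $|\sin\frac y2|\ge|y|/\pi$ for $|y|\le\pi$. On $[\frac\pi3,\pi]$ the first sine is $\ge\frac{\sqrt3}2$ and the denominator is $\le9$, so $G'\ge\frac{2\sqrt3}{9\pi}y\ge2\kappa y$. On $[0,\frac\pi3]$ the first sine is $\ge\frac12$ and the denominator is $\le3$, so $-G'\ge\frac2{3\pi}|y|\ge2\kappa|y|$. Integrating from $\frac\pi3$, $G\ge\kappa y^2$.

**Step 4. Summation.** Apply (4) with $x=2t_i$, so that $x-\frac\pi3=2\tau_i$, and sum: $\pi-\sum t_i\le\frac\pi2-4\kappa\sum\tau_i^2+\frac{24}5\eta$. As $\sum t_i=\frac\pi2+\sum\tau_i$, this says $\sum\tau_i\ge4\kappa\sum\tau_i^2-\frac{24}5\eta$. By (3), $e\le\frac{48}5\eta-8\kappa\sum\tau_i^2\le10\eta-2\kappa|a|^2$, and $2\kappa=k$.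

If $\mu<\frac12$: for $x\in(0,\pi)$, $\delta_\mu(x)<\delta_{1/2}(x)\le\frac\pi6$; for $x\in[\pi,2\pi)$, $\delta_\mu(x)\le0$. So $\pi-\sum t_i<\frac\pi2$, i.e. $\sum\tau_i>0$, and $e<0$. $\square$

## 6. Total excess: four exempted points, and bounded degree

For a triangle $t$ of (T) and a vertex $v$ of $t$, let $a_{t,v}$ be the angle of $t$ at $v$ minus $\frac{2\pi}3$, and let $e_t$, $|a_t|$ be the quantities of Section 5. Put
$$A_v=\sum_{t\ni v}a_{t,v}=2\pi\Big(m_v-\frac{d_v}3\Big),\qquad S=\sum_vA_v=\sum_te_t .$$
Since $\sum_vd_v=3F$ and $F=2|V|-4$,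
$$S=2\pi\sum_vm_v-2\pi F=8\pi+2\pi\sum_v(m_v-2).\tag{5}$$
A vertex with $m_v=1$ is not critical, so it lies in $P$. Hence
$$S\ge8\pi-2\pi|P| .\tag{6}$$

**Proof of part 2 of the Theorem.** Let $|P|=4$ and suppose $B<b_0$. Then (T) holds, every triangle has $\mu\le\tan^2\frac B2<\frac12$, so all $e_t<0$ by Lemma 1. There are $F>0$ triangles, so $S=\sum e_t<0$, while (6) gives $S\ge0$. So $B\ge b_0$. Equality for $f=\mathrm{id}$ and the regular tetrahedron is in Proposition 1. Since $B=b_0$ occurs there, no gap above $b_0$ exists for four exempted points. $\square$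

**The first attempt at part 1.** With $|P|\le3$, (6) says $S\ge2\pi$: there is positive excess to be accounted for. Suppose $\tan^2\frac B2\le\frac12+\eta$, $0\le\eta\le\frac1{10}$. Lemma 1 gives $e_t\le10\eta$, so
$$2\pi\le S\le10\eta F .$$
If $f$ has degree $d$, there are at most $2d-2$ critical points, so $F\le2(2d-2+3)-4=4d-2$ and $\eta\ge\frac{\pi}{10(2d-1)}$. So for each fixed degree there is a gap. But the gap tends to $0$ as $d\to\infty$, and we need one that works for all degrees. The argument stops here: an excess of $2\pi$ may be spread thinly over an unbounded number of triangles.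

We have not yet used the term $-k|a|^2$. It is forced to be non-zero near any vertex where the angles cannot all be $\frac{2\pi}3$, that is, where $A_v\ne0$. Call $v\in V$ *regular* if $(d_v,m_v)=(6,2)$: six triangles with total angle $4\pi$, which may all be $120^\circ$. If no vertex were regular, each vertex would pay, and a bound independent of the degree would follow. (We will see in (10) that an irregular $b$ pays at least $c_1d_b$ with a fixed $c_1>0$, up to an error that the $8\pi$ in (5) absorbs. With all vertices irregular, $F\le\sum_bd_b$, and $10\eta F$ cannot balance this for small $\eta$.) The difficulty is large regions of regular vertices. There the excess $10\eta$ per triangle accumulates at no visible cost.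

The way out: regular vertices have $A_v=0$, so $S=\sum_v\chi(v)^2A_v$ for *any* weight $\chi$ that equals $1$ at the irregular vertices. We let $\chi$ decay to $0$ far from them, so that only triangles near irregular vertices count. The price is an error term from the variation of $\chi$. To make it small we need to know how many vertices there are at distance $r$ from the irregular ones.

## 7. Counting vertices at distance $r$ from the irregular ones

Let $W$ be the set of irregular vertices and $D=\sum_{b\in W}d_b$. Since $\sum_vd_v=3F=6|V|-12\ne6|V|$, $W\ne\emptyset$ and $D>0$. Let $\rho(v)$ be the graph distance from $v$ to $W$ in the 1-skeleton, which is connected.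

**Lemma 2.** For $r\ge1$, $\#\{v:\rho(v)=r\}\le rD$.

*Model.* In the planar triangular lattice with a single marked vertex $b$, $d_b=6$, exactly $6r$ vertices have distance $r$ from $b$. A shortest path to $b+ie_1+je_2$, where $e_1,e_2$ are adjacent lattice directions and $i,j\ge0$, uses $i$ steps $e_1$ and $j$ steps $e_2$ in any order. Exchanging two consecutive steps slides the path across two triangles. So one may put all $e_1$ first, and the endpoint is determined by the first step and the place where the direction changes. The proof does this without coordinates.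

*Proof.* Let $\rho(v)=r$. A path is a sequence of edges (there may be multiple edges). Call *admissible* the paths $b=v_0,v_1,\dots,v_r=v$ of length $r$ with $b\in W$.

**Step 1. Turns.** *We encode a path by how it bends.* On an admissible path $\rho(v_i)\le i$ and $r=\rho(v)\le\rho(v_i)+(r-i)$, so $\rho(v_i)=i$, and $v_1,\dots,v_r$ are regular. At $v_i$, $1\le i\le r-1$, number the six edges $0,\dots,5$ counterclockwise, starting with the edge back to $v_{i-1}$. If the path leaves along edge $3+j_i$, call $j_i$ the *turn* at $i$. Edge $0$ would lead back to $v_{i-1}$, contrary to $\rho(v_{i+1})=i+1$. Edges $1$ and $5$ ($j_i=\mp2$) span a triangle with edge $0$, so $v_{i+1}$ would be adjacent to $v_{i-1}$ and $\rho(v_{i+1})\le i$. Hence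
$$j_i\in\{-1,0,1\}\quad\text{for every admissible path.}\tag{7}$$

**Step 2. Flips.** *This is the exchange of consecutive steps.* Let $j_i=1$ and write $x=v_{i-1}$, $u=v_i$, $y=v_{i+1}$. The edges at $u$ numbered $4,5,6\equiv0$ lead to $y,u',x$, where $u'$ is the end of edge $5$. Let $t_1$ be the triangle spanned by edges $4,5$, with corners in counterclockwise order $(u,y,u')$, and $t_2$ the triangle spanned by edges $5,6$, with counterclockwise corners $(u,u',x)$. Replace $x\to u\to y$ by $x\to u'\to y$ along the third sides of $t_2$ and $t_1$. The new path has the same ends and the same length, so it is admissible; in particular $u'$ is regular if it is the new $v_i$, with $\rho(u')=i$.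

In a triangle with counterclockwise corners $(\alpha,\beta,\gamma)$, the edge that follows $\alpha\beta$ counterclockwise at $\alpha$ is $\alpha\gamma$; the one that follows $\beta\gamma$ at $\beta$ is $\beta\alpha$; the one that follows $\gamma\alpha$ at $\gamma$ is $\gamma\beta$. Therefore:

* At $x$ ($t_2$ with $\gamma=x$): $xu'$ is the counterclockwise successor of $xu$. The number of the outgoing edge rises by $1$, and the turn at $i-1$ becomes $j_{i-1}+1$ (if $i-1\ge1$).
* At $u'$ ($t_2$ with $\beta=u'$, then $t_1$ with $\gamma=u'$): $u'x,u'u,u'y$ are consecutive counterclockwise. The path enters along $u'x$, number $0$, and leaves along number $2=3-1$. The new turn at $i$ is $-1$.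
* At $y$ ($t_1$ with $\beta=y$): $yu$ is the counterclockwise successor of $yu'$. The incoming edge moves one step clockwise, so the number of the outgoing edge rises by $1$, and the turn at $i+1$ becomes $j_{i+1}+1$ (if $i+1\le r-1$).

If $j_i=-1$, reverse the orientation: all turns change sign, and we are in the previous case. In both cases a flip at $i$ changes the turns at $i-1,i,i+1$ (where defined) into
$$j_{i-1}+j_i,\qquad-j_i,\qquad j_{i+1}+j_i,\tag{8}$$
and no others. Introduce $s_1,\dots,s_r$, up to a common additive constant, by $s_{i+1}-s_i=j_i$. Then (8) says exactly that a flip at $i$ exchanges $s_i$ and $s_{i+1}$. (In the lattice model, $s_i$ is the direction of the $i$-th step.)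

**Step 3. Nonzero turns alternate in sign.** Suppose $j_i=j_l=\sigma=\pm1$ with $i<l$ and zeros between. Flips at $i,i+1,\dots,l-2$, in this order, move the turn $\sigma$ to position $l-1$, and by (8) do not change the turn at $l$. (If $l=i+1$, no flip is needed.) A flip at $l-1$ then makes the turn at $l$ equal to $2\sigma$. All these paths are admissible, which contradicts (7).

**Step 4. Normal form.** By Step 3 the $s_i$ take at most two values $s,s+1$, for every admissible path. A flip at a turn $-1$ changes $(s_i,s_{i+1})=(s+1,s)$ into $(s,s+1)$ and so decreases the number of inversions of the sequence $(s_i)$. After finitely many flips there is no turn $-1$. By alternation there is then at most one nonzero turn, and it is $+1$. So $v$ is the endpoint of an admissible path of this kind, and such a path is determined by its first edge together with its initial vertex in $W$ ($D$ choices) and by the position of the turn $+1$ in $\{1,\dots,r-1\}$ or its absence ($r$ choices). Hence at most $rD$ vertices $v$ have $\rho(v)=r$. $\square$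

Let $n_r$ be the number of triangles $t$ with $\min_t\rho=r$. A triangle counted in $n_0$ has a corner in $W$; for $r\ge1$ a triangle counted in $n_r$ has a corner with $\rho=r$, which lies in six triangles. So
$$n_0\le D,\qquad n_r\le6rD\quad(r\ge1).\tag{9}$$

## 8. Gap for at most three exempted points: the logarithmic cut-off

**Proof of part 1 of the Theorem.** Let $|P|\le3$ and suppose $\tan^2\frac B2\le\frac12+\eta$ with $\eta=\eta_0$. Then $B<\pi/2$, so (T) holds, and every triangle satisfies (2).

**Step 1. Choice of the weight.** *We need $\chi=1$ on $W$, $\chi=0$ far away, and little variation.* For an integer $N\ge2$ put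
$$\lambda(0)=1,\qquad\lambda(r)=\max\Big(0,1-\frac{\log r}{\log N}\Big)\ (r\ge1),\qquad\chi(v)=\lambda(\rho(v)).$$
The cost will turn out to be a multiple of $\sum_rr\,\Delta_r^2$ with $\Delta_r=\lambda(r)-\lambda(r+1)$, the factor $r$ coming from (9). A linear cut-off with $\Delta_r=\frac1N$ gives $\sum_{r<N}r/N^2\approx\frac12$ for large $N$, which does not tend to $0$. By Cauchy–Schwarz, $1=(\sum_{1\le r<N}\Delta_r)^2\le\sum r\Delta_r^2\cdot\sum\frac1r$ when $\lambda(1)=1$ and $\lambda(N)=0$, with equality for $\Delta_r$ proportional to $\frac1r$. This is why we use the logarithm: its cost is of order $1/\log N$.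

**Step 2. The weighted excess.** For a triangle $t$ let $M_t=\max_t\chi$ and $\Delta_t=\max_t\chi-\min_t\chi$. Since $A_v=0$ for regular $v$ and $\chi=1$ on $W$,
$$S=\sum_v\chi(v)^2A_v=\sum_t\sum_{v\in t}\chi(v)^2a_{t,v}=\sum_t\Big[M_t^2e_t-\sum_{v\in t}\big(M_t^2-\chi(v)^2\big)a_{t,v}\Big].$$
Here $0\le M_t^2-\chi(v)^2=(M_t-\chi(v))(M_t+\chi(v))\le2M_t\Delta_t$, and this vanishes for at least one $v\in t$. The remaining two values $|a_{t,v}|$ sum to at most $\sqrt2|a_t|$. So the inner sum is in absolute value at most
$$2\sqrt2\,M_t\Delta_t|a_t|\le\frac k2M_t^2|a_t|^2+\frac4k\Delta_t^2 .$$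
The weight is $\chi^2$ and not $\chi$ so that the error carries the factor $M_t|a_t|$, whose square is controlled by the negative term $-kM_t^2|a_t|^2$. By Lemma 1,
$$S\le\sum_t\Big[10\eta M_t^2-\frac k2M_t^2|a_t|^2+\frac4k\Delta_t^2\Big].$$

**Step 3. What irregular vertices pay.** Triangles meeting $W$ have $M_t=1$, and by Cauchy–Schwarz at each $b$,
$$\sum_{t\cap W\ne\emptyset}|a_t|^2\ge\sum_{b\in W}\sum_{t\ni b}a_{t,b}^2\ge\sum_{b\in W}\frac{A_b^2}{d_b}=\sum_{b\in W}4\pi^2d_b\Big(\frac{m_b}{d_b}-\frac13\Big)^2 .$$
Insert this, drop the other negative terms, and use (5) with $m_v=2$ off $W$: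
$$8\pi+\sum_{b\in W}K_b\le\sum_t\Big[10\eta M_t^2+\frac4k\Delta_t^2\Big],\qquad K_b=2\pi(m_b-2)+2\pi^2k\,d_b\Big(\frac{m_b}{d_b}-\frac13\Big)^2.\tag{10}$$

**Step 4. Lower bound for the left side of (10).** *We show that it exceeds a fixed multiple of $D$.* Let
$$c_1=\frac{2\pi^2k}{441}=\frac{2\pi}{3675}.$$

* $m_b=2$, $d_b\ne6$: $\big|\frac2d-\frac13\big|=\frac{|d-6|}{3d}$. For $d\ge7$ this is $\frac13-\frac2d\ge\frac1{21}$; for $d\le5$ it is at least $\frac1{15}$. So $K_b\ge c_1d_b$.
* $m_b\ge3$: if $\frac md\ge\frac16$, then $2\pi(m-2)\ge\frac{2\pi m}3\ge\frac\pi9d\ge c_1d$; otherwise $(\frac md-\frac13)^2>\frac1{36}$ and $K_b\ge\frac{2\pi^2k}{36}d\ge c_1d$.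
* $m_b=1$, which is possible only for $b\in P$: for $d\ge6$ we have $\frac13-\frac1d\ge\frac16$, so the second term of $K_b$ is $\ge\frac{2\pi^2k}{36}d\ge c_1d$; for $d\le5$ it is $\ge0\ge c_1(d-5)$. So $K_b\ge-2\pi-5c_1+c_1d_b$.

As $|P|\le3$, the left side of (10) is at least
$$c_1D+8\pi-3(2\pi+5c_1)=c_1D+2\pi-15c_1>c_1D .$$

**Step 5. Upper bound for the right side of (10).** *Here Lemma 2 enters through (9).* If $\min_t\rho=r$, then $M_t=\lambda(r)\le1$, which vanishes for $r\ge N$. Also $\max_t\rho\le r+1$, so $\Delta_t\le\lambda(r)-\lambda(r+1)$. This is $0$ for $r=0$ (as $\lambda(1)=1$) and for $r\ge N$, and for $1\le r\le N-1$ it is $\frac{\log(r+1)-\log r}{\log N}\le\frac1{r\log N}$. Hence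
$$\sum_t10\eta M_t^2\le10\eta D\Big(1+\sum_{r=1}^{N-1}6r\Big)=10\eta D\big(1+3N(N-1)\big)\le30\eta N^2D,$$
$$\frac4k\sum_t\Delta_t^2\le\frac4k\sum_{r=1}^{N-1}\frac{6rD}{r^2\log^2N}\le\frac{24}k\cdot\frac{1+\log N}{\log^2N}\,D .$$
Since $\frac{24}k=200\pi$, dividing (10) by $D>0$ gives
$$c_1<30\eta N^2+200\pi\,\frac{1+\log N}{\log^2N}.\tag{11}$$

**Step 6. Numbers.** Take $N=\lceil e^{735001}\rceil$ and $\ell=\log N\ge735001$. Then $\ell^2-735000(\ell+1)=\ell(\ell-735000)-735000>0$, so the last term of (11) is at most $\frac{200\pi}{735000}=\frac{\pi}{3675}=\frac{c_1}2$. Also $N\le e^{735002}$, so $N^2\le e^{1470004}$ and $30\eta_0N^2\le30e^{-16}$. Since $c_1/60=\frac{2\pi}{220500}>2.8\cdot10^{-5}>e^{-11}$, we have $30e^{-16}<30e^{-11}<\frac{c_1}2$. So the right side of (11) is at most $c_1$, a contradiction. Thus $\tan^2\frac B2>\frac12+\eta_0$.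

By Section 2, $B(f;P)>b_0+\frac{\eta_0}2$ for all $f$ and all $P$ with $|P|\le3$. Taking $P=\{\infty\}$ or $P=\emptyset$ gives $B_0\ge b_0+\frac{\eta_0}2>b_0$ in either reading: $B_0=b_0$ is false. $\square$

## 9. An icosahedral function with twelve double points

**Proof of part 3 of the Theorem.** **Step 1. The metric.** *We build a sphere of curvature $1$ whose only singular angles are $4\pi$.* Replace each of the 20 faces of an icosahedron by an equilateral spherical triangle with angles $\frac{4\pi}5$. In the notation of Section 5, $\theta_i=\frac\pi3$ and $\frac{4\pi}5=\pi-2t$, so $t=\frac\pi{10}$; since $\tan t=c\tan\theta$, the triangle exists, with circumradius $R<\frac\pi2$ given by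
$$\cos R=\frac{\tan\frac\pi{10}}{\tan\frac\pi3}=\frac{\tan(\pi/10)}{\sqrt3}\in(0,1).$$
Gluing along the sides, which are geodesics of equal length, gives a topological sphere with a metric that is locally isometric to $S^2$ except at the 12 vertices. At these the total angle is $5\cdot\frac{4\pi}5=4\pi$.

**Step 2. The function.** On the complement of the vertices continue a local orientation-preserving isometry to $S^2$ along paths. The fundamental group of the complement is generated by loops around the 12 vertices, and continuation around a vertex yields a rotation by $4\pi$, the identity. So we get a single-valued local isometry $f$ to $S^2$. Near a vertex, in polar coordinates $(s,\varphi)$ with $\varphi$ mod $4\pi$, it is $(s,\varphi)\mapsto(s,\varphi\bmod2\pi)$ about a point of $S^2$, so it extends continuously. Use $f$ as local coordinate off the vertices, and a square root of a coordinate of $f$ centered at its value at a vertex; this is a conformal structure on the sphere, in which $f$ is holomorphic with local degree $2$ at the vertices. By uniformization $f$ is a rational function. Its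 degree is total area divided by $4\pi$, that is, $\frac{20}{4\pi}\big(\frac{12\pi}5-\pi\big)=7$, and its critical points are the 12 vertices, all simple.

**Step 3. Every point is joined to a vertex by a segment of length at most $R$.** Let $O$ be the center of a triangle, $A$ a vertex, $M$ the midpoint of a side at $A$. The triangle is the union of six right triangles congruent to $AMO$, with right angle at $M$. We have $AO=R$ and $\cos R=\cos AM\cos MO$. Since $AM<\frac\pi2$, $\cos AM>0$; hence $0<\cos MO\le1$, $\cos AM\ge\cos R$ and $AM\le R$. So $A,M,O$ lie in the closed disc of radius $R<\frac\pi2$ about $A$; this disc is convex, so it contains $AMO$. Thus every point $x$ of a triangle is joined to some vertex $v$ by a segment of length $\le R$ inside that triangle, which contains no vertex except $v$ (possibly $x=v$).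

**Step 4. No branch on a disc of radius $r>R$.** Suppose $g$ were a branch on $D(p,r)$ with $r>R$, and let $x=g(p)$, which is not critical. Take a segment from $x$ to $v$ as in Step 3. Its $f$-image is a segment of length $\le R$ starting at $p$, hence contained in $D(p,r)$. The lift of this image by $g$ starts at $x$ and coincides with the original segment up to $v$, because $f$ is locally injective along the segment before $v$. By continuity $g(f(v))=v$. But $v$ is critical, and a branch avoids critical points. So
$$B(f;\emptyset)\le R=\arccos\big(\tan(\pi/10)/\sqrt3\big)\approx79.2^\circ .$$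
Also $B(f;\{\infty\})\le B(f;\emptyset)\le R$, so $B_0\le R$ in both readings. $\square$
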